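\title{Strong colorings of intersecting hypergraphs:\\ the Blais--Weinstein--Yoshida conjecture fails for large $c$}

\begin{abstract}
A coloring of the vertices of a hypergraph is $c$-strong if every edge $e$ receives at least $\min\{c,|e|\}$ colors, and $\chi(t,c)$ is the least number of colors that suffices to $c$-strong color every $t$-intersecting hypergraph. Blais, Weinstein and Yoshida conjectured that $\chi(c-1,c)=2c-1$ and that $\chi(t,c)=2c-2$ for all $t\ge c$. We show that both equalities fail for every $c\ge 10^{12}$. The counterexamples come from a random odd polynomial of logarithmic degree on the discrete cube. Together with upper bounds from random colorings, they give $\chi(t,c)=2c-1$ for $(2\ln 2)c(c-1)\le t\le e^{c/200}$. For $c=3$ the second equality is true: a topological argument gives $\chi(t,3)=4$ for all $t\ge3$.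
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{hypergraph} $H$ consists of a finite vertex set $V$ and a collection of subsets of $V$, called edges. Fix an integer $c\ge2$. A \emph{$c$-strong coloring} of $H$ assigns colors to the vertices so that each edge $e$ contains vertices of at least $\min\{c,|e|\}$ distinct colors, and $\chi(H,c)$ is the least number of colors in such a coloring. For $c=2$ the condition says that no edge with two or more vertices is monochromatic; when $c$ is at least the size of every edge, it says that the vertices of each edge have pairwise distinct colors. The hypergraph $H$ is \emph{$t$-intersecting} if any two of its edges have at least $t$ vertices in common. For integers $t\ge0$ and $c\ge2$ put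
\[
\chi(t,c)=\max\{\chi(H,c): H \text{ is } t\text{-intersecting}\},
\]
with $\chi(t,c)=\infty$ if the maximum does not exist. These definitions follow Blais, Weinstein and Yoshida. A $(t+1)$-intersecting hypergraph is $t$-intersecting, so $\chi(t,c)$ is non-increasing in $t$; we refer to this as \emph{monotonicity}.

For $t\le c-2$ nothing can be said: fix a set $T$ of $c-2$ vertices and a large set $Y$ disjoint from it, and take the edges $T\cup\{y,y'\}$ for all distinct $y,y'\in Y$. Any two edges share $T$, and an edge with $c$ vertices needs $c$ colors, so the vertices of $Y$ need pairwise distinct colors. Hence $\chi(t,c)=\infty$ for $t\le c-2$, and the question begins at $t=c-1$. The following conjecture is posed as a problem in \cite{DM}.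

\medskip\noindent\textbf{Conjecture} (Blais, Weinstein and Yoshida). \emph{For every $c\ge2$,}
\[
\chi(c-1,c)=2c-1,\qquad \chi(t,c)=2c-2\quad\text{\emph{for all} } t\ge c .
\]

The conjectured values are exactly those produced by the most symmetric examples, the complete uniform hypergraphs, and they are correct for $c=2$; both facts are proved in Section~\ref{sec:small}. Nevertheless the conjecture is false. Throughout, $\ln$ is the natural logarithm, $t$, $j$, $n$ denote integers, and $c_0=10^{12}$, a constant that we have not optimized.

\begin{theorem}\label{thm:lower}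
Let $c\ge c_0$.
\begin{itemize}
\item[(a)] If $t\ge c-1$, $j\ge1$ and $tj\le 10^{-8}(c-1)^2/\ln^2(c-1)$, then $\chi(t,c)\ge 2c-1+j$.
\item[(b)] If $1\le t\le e^{c/200}$, then $\chi(t,c)\ge 2c-1$.
\end{itemize}
\end{theorem}

The function $x/\ln^2x$ is increasing for $x\ge e^2$ and $\ln 10^{11}<26$, so
\begin{equation}\label{eq:log}
x/\ln^2x>10^8\qquad\text{for all } x\ge 10^{11}.
\end{equation}
Hence for $c\ge c_0$ the choice $t=c-1$, $j=1$ is admissible in (a), which gives $\chi(c-1,c)\ge 2c>2c-1$; taking $j$ as large as allowed gives $\chi(c-1,c)\ge 2c-1+\lfloor 10^{-8}(c-1)/\ln^2(c-1)\rfloor$. By (b), $\chi(t,c)\ge 2c-1>2c-2$ for $c\le t\le e^{c/200}$. So both equalities of the conjecture fail for every $c\ge c_0$.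

The next theorem holds for all $c$ and shows that these lower bounds are not far from the truth.

\begin{theorem}\label{thm:upper}
Let $c\ge2$ and $s=c-1$. If $t\ge c$, $j\ge1$ and $\binom{2s+j}{s}\bigl(\frac{s}{s+j}\bigr)^t<1$, then $\chi(t,c)\le 2c-2+j$. In particular:
\begin{itemize}
\item[(i)] $\chi(t,c)\le 2c-1$ for all $t\ge(2\ln2)\,c(c-1)$;
\item[(ii)] $\chi(t,c)\le 2c-2+j$ whenever $1\le j\le c-1$ and $tj\ge5(c-1)^2$.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:both}
Let $c\ge c_0$.
\begin{itemize}
\item[(i)] $\chi(t,c)=2c-1$ whenever $(2\ln2)\,c(c-1)\le t\le e^{c/200}$.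
\item[(ii)] For $5c\le t\le e^{c/200}$,
\[
2c-1+\Bigl\lfloor\frac{10^{-8}(c-1)^2}{t\ln^2(c-1)}\Bigr\rfloor\le\chi(t,c)\le 2c-2+\Bigl\lceil\frac{5(c-1)^2}{t}\Bigr\rceil .
\]
\end{itemize}
\end{corollary}

Moreover, $\chi(t,c)\in\{2c-2,\,2c-1\}$ for every $c\ge2$ and every $t\ge(2\ln2)\,c(c-1)$, by Theorem~\ref{thm:upper}(i) and Proposition~\ref{prop:complete}(a) below. For $c=3$ the smaller value is the correct one, for all $t\ge c$.

\begin{theorem}\label{thm:three}
$\chi(t,3)=4$ for all $t\ge3$.
\end{theorem}

Two questions are not settled here: the least $c$ for which each equality of the conjecture fails, and, for fixed large $c$, whether $\chi(t,c)$ equals $2c-2$ or $2c-1$ when $t>e^{c/200}$.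

One picture underlies the second equality. Color an intersecting hypergraph with $2c-2$ colors and split the colors into two halves of size $c-1$; this splits the vertices into two sides, at most one of which contains an edge. The coloring is good when, for every split, neither side contains an edge. There is one split for $c=2$ and there are three for $c=3$, and in these cases a topological obstruction forces a good coloring to exist (Sections~\ref{sec:small} and~\ref{sec:three}). For large $c$ the number of splits is exponential in $c$, and a random hypergraph defeats all colorings at once: Section~\ref{sec:odd} explains the construction, Section~\ref{sec:main} analyzes it, and Section~\ref{sec:param} chooses its parameters. The upper bounds are proved in Section~\ref{sec:upper}.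

\section{Complete uniform hypergraphs and the case $c=2$}\label{sec:small}

From now on $s=c-1$ and $[n]=\{1,\dots,n\}$. An \emph{$m$-coloring} is a map $\kappa:V\to[m]$, not necessarily onto, and an \emph{$s$-set} is a set with $s$ elements. Two observations are used throughout.
\begin{itemize}
\item[(F1)] Suppose every edge of $H$ has at least $c$ vertices and $m\ge s$. An $m$-coloring $\kappa$ fails to be $c$-strong if and only if some edge has at most $s$ colors, that is, if and only if $\kappa^{-1}(S)$ contains an edge for some $s$-set $S\subseteq[m]$.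
\item[(F2)] A hypergraph with at most one edge has a $c$-strong coloring with $c$ colors. In a $t$-intersecting hypergraph with at least two edges, every edge has at least $t$ vertices, so $|e\cap e'|\ge t$ holds also for $e=e'$.
\end{itemize}

Let $K(n,k)$ be the hypergraph of all $k$-subsets of $[n]$.

\begin{proposition}\label{prop:complete}
Let $c\ge2$.
\begin{itemize}
\item[(a)] $\chi(t,c)\ge 2c-2$ for all $t\ge2$.
\item[(b)] $\chi(c-1,c)\ge 2c-1$.
\item[(c)] A $t$-intersecting $K(n,k)$ has a $c$-strong coloring with $2c-1$ colors if $t=c-1$, and with $2c-2$ colors if $t\ge c$.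
\end{itemize}
\end{proposition}

\begin{proof}
Let $m\ge s$ and $n=mq+r$ with $0\le r<m$. In every $m$-coloring of $[n]$ the $s$ largest color classes contain at least $\sigma=sq+\min\{r,s\}$ points together: if the $s$-th largest class has at least $q+1$ points, they contain at least $sq+s$; otherwise the other $m-s$ classes have at most $q$ points each, and the $s$ largest contain at least $n-(m-s)q=sq+r$. A coloring with classes of sizes $q$ and $q+1$ attains $\sigma$. By (F1), for $k\ge c$ the hypergraph $K(n,k)$ has a $c$-strong $m$-coloring if and only if $k>\sigma$. Also, two $k$-subsets of $[n]$ share at least $2k-n$ points.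

(a) Take $m=2s-1$, $n=(2s-1)t$, $k=st$. Then $2k-n=t$, $k\ge 2s\ge c$ and $\sigma=st=k$.

(b) Take $m=2s$, $n=3s$, $k=2s$. Then $2k-n=s$, $k\ge c$ and $\sigma=s+s=k$.

(c) If $n\le k$ there is at most one edge, and $c\le 2c-2$ colors suffice by (F2). Let $n>k$. As $t\ge1$, being $t$-intersecting means $2k-n\ge t$, and then $k\ge t+1\ge c$. We have
\[
2\sigma-n=(2s-m)q+2\min\{r,s\}-r\le(2s-m)q+s .
\]
If $m=2s$ and $t\ge s+1$, then $2\sigma-n\le s<2k-n$, so $k>\sigma$. If $m=2s+1$, $t=s$ and $q\ge1$, then $2\sigma-n\le s-q<2k-n$, so again $k>\sigma$; if $q=0$, then $\sigma\le s<k$.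
\end{proof}

So the conjecture asserts that no hypergraph does better than the complete uniform ones, and a counterexample must decide which sets are edges by more than their size. For $c=2$ no counterexample exists.

\begin{proposition}\label{prop:two}
$\chi(1,2)=3$, and $\chi(t,2)=2$ for all $t\ge2$.
\end{proposition}

\begin{proof}
The lower bounds are Proposition~\ref{prop:complete}(b) and (a); the example in (b) is the triangle $K(3,2)$.

Let $H$ be $1$-intersecting with an edge of size at least $2$, and let $e$ be inclusion-minimal among such edges. Color $e$ red and blue, using both colors, and color all other vertices green. An edge $e'$ with $|e'|\ge2$ meets $e$, so it is not all green, and it is not a proper subset of $e$, so it is neither all red nor all blue.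

Now let $H$ be $2$-intersecting, and suppose it has no $2$-strong $2$-coloring. By (F2), $|e\cap e'|\ge2$ for all edges $e,e'$, and every $\kappa\in\{0,1\}^V$ has a monochromatic edge. Its color $\varepsilon$ is determined by $\kappa$, since edges intersect; put $\lambda(\kappa)=(-1)^\varepsilon$. Exchanging the two colors reverses the sign of $\lambda$. If $\lambda(\kappa')=-\lambda(\kappa)$, there are edges $e,e'$, monochromatic under $\kappa,\kappa'$ respectively, in different colors; then $\kappa$ and $\kappa'$ differ at every vertex of $e\cap e'$, hence at two vertices at least. So $\lambda$ does not change when one vertex is recolored, and therefore $\lambda$ is constant on $\{0,1\}^V$. This contradicts the sign reversal. Monotonicity gives the bound for all $t\ge2$.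
\end{proof}

The last argument is the one-dimensional model for the proof of Theorem~\ref{thm:three}. It also suggests how to build counterexamples: start from a sign pattern that is reversed by complementation.

\section{Intersecting hypergraphs from odd functions}\label{sec:odd}

Let $V=[n]$ and write $A^c=V\setminus A$. A function $f:2^V\to\mathbb R$ is \emph{odd} if $f(A^c)=-f(A)$ for all $A$. Two sets of size about $n/2$ with a small intersection are nearly complementary. So if edges are required to have $f>0$ not only at themselves but on a whole neighborhood, then two edges cannot have a small intersection. For integers $h,D\ge0$ and $t\ge1$ let $N(A)=\{B\subseteq V:|A\triangle B|\le D\}$, call $A$ \emph{robust} if $f(B)>0$ for all $B\in N(A)$, and put $\mathcal U(f)=\mathcal U_1\cup\mathcal U_2(f)$, where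
\[
\mathcal U_1=\{A:|A|\ge \tfrac n2+h+t\},\qquad \mathcal U_2(f)=\{A:|A|\ge\tfrac n2-h,\ A\text{ robust}\}.
\]

\begin{lemma}\label{lem:odd}
If $f$ is odd and $D\ge 2h+2t-2$, then $|A\cap B|\ge t$ for all $A,B\in\mathcal U(f)$.
\end{lemma}

\begin{proof}
Every member of $\mathcal U(f)$ has at least $n/2-h$ elements. If $A\in\mathcal U_1$, then $|A\cap B|\ge|A|+|B|-n\ge t$. Let $A,B\in\mathcal U_2(f)$ and suppose $|A\cap B|\le t-1$. Then $|A\setminus B^c|=|A\cap B|\le t-1$ and $|B^c\setminus A|=n-|A|-|B|+|A\cap B|\le 2h+t-1$, so $B^c\in N(A)$ and $f(B^c)>0$ because $A$ is robust. But $f(B^c)=-f(B)<0$ because $B$ is robust.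
\end{proof}

\begin{example}\label{ex:t1}
Let $t=1$, $h=D=0$, let $n\ge 2c$ be even, and let $f$ be any odd function without zeros. Given a $2s$-coloring $\kappa$, take any $s$-set $S$ of colors and let $A=\kappa^{-1}(S)$; then $A^c$ is also a union of $s$ classes. Either one of $A,A^c$ has at least $n/2+1$ elements and lies in $\mathcal U_1$, or both have $n/2$ elements and the one with $f>0$ lies in $\mathcal U_2(f)$. So no $2s$-coloring is $c$-strong. For $c=2$, $n=4$ and $f>0$ on $\{1,2\},\{1,3\},\{2,3\}$, the edges of size $2$ form the triangle.

Now let $t=2$, $h=0$, $D=2$, with $n$ even. For $s=1$ no odd $f$ works. If $f(A)>0$ and $|A|=n/2$, walk from $A$ to $A^c$ by exchanging one element at a time, and let $A'$ be the last set before the first one with $f\le0$. Neither $A'$ nor $(A')^c$ is robust, so neither is an edge, and the $2$-coloring with these classes is $2$-strong.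
\end{example}

With $2s$ colors, a good coloring must do for all splits of the colors at once what the coloring in Example~\ref{ex:t1} does for a single split: place it close to a sign change of $f$. Suppose that, for a random $f$ and a fixed coloring, we had $M$ candidate sets, each robust with probability $\pi$, independently. The coloring would survive with probability at most $e^{-\pi M}$, and a union bound over the $m^n$ colorings would succeed as soon as $\pi M>n\ln m$. Since $M$ can be exponential in $s$, there is a lot of room. The difficulty is that $f$ must be smooth at scale $D$, so that $\pi$ is not tiny, and nearly independent at distant sets.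

The two extreme choices fail, each for its own reason. If the signs of $f$ on complementary pairs are independent and $D\ge1$, then $\pi\le2^{-(n+1)}$, whereas there are at most $2^m$ candidates, and $m<n$ for us. If $f(A)=n^{-1/2}\bigl(\sum_{i\in A}g_i-\sum_{i\notin A}g_i\bigr)$ with independent standard Gaussians $g_i$, then the values of $f$ on all unions of color classes are signed sums of only $m$ independent Gaussians of variance at most $1$, one for each class. All $m$ of them lie in $[-\varepsilon,\varepsilon]$ with probability at least $(\varepsilon/3)^m$ for $\varepsilon\le 1$, so the candidates amount to $m$ independent trials rather than exponentially many. A Gaussian polynomial of degree $d$ interpolates: its correlation at two sets $A,B$ is $\rho^d$ with $\rho=1-2|A\triangle B|/n$. For $d\approx10\ln n$ this is $1-O(dD/n)$ inside a ball $N(A)$, and at most $n^{-5}$ in absolute value when $|\rho|\le3/5$.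

The family $\mathcal U_1$ disposes of colorings with very unequal classes, for which the candidates need not be far apart. The slack $h$ is needed for $m=2s+j$ colors: we discard the $j$ smallest classes, lose up to $jn/m$ vertices, and can only guarantee candidates of size $n/2-jn/(2m)$.

\section{The random construction}\label{sec:main}

\begin{proposition}\label{prop:main}
Let $s\ge1$, $0\le j\le s/100$, $t\ge s$ and $n\ge1$ be integers. Put
\[
m=2s+j,\qquad h=\lceil jn/(2m)\rceil,\qquad D=2h+2t,\qquad M=\lceil e^{s/8}/2\rceil .
\]
Let $d\ge10\ln n$ be an odd integer and $u>0$ a real number. Assume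
\begin{itemize}
\item[(A1)] $D\le n/400$;
\item[(A2)] $n^2\le M/2$;
\item[(A3)] $\dfrac{u^2n}{16dD}\ge s+2D\ln n+1$;
\item[(A4)] $\dfrac{M}{12}e^{-4(u+1)^2}\ge n^4$.
\end{itemize}
Then there is a $t$-intersecting hypergraph on $n$ vertices, all of whose edges have at least $s+1$ vertices, such that in every $m$-coloring some edge receives at most $s$ colors. Hence $\chi(t,s+1)\ge m+1$.
\end{proposition}

The number $u$ is a threshold: we shall look for a candidate at which the random function is at least $u$ and near which it drops by less than $u$. Condition (A3) makes large drops rare and asks for $u$ large; condition (A4) makes large values common and asks for $u$ small.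

The hypotheses of the proposition are in force throughout this section. From $2s\le2t\le D\le n/400$, which is the only use of $t\ge s$, and from $j\le s/100$ we get
\begin{equation}\label{eq:basic}
n\ge800s\ge800,\qquad h\le \frac D2\le \frac n{800},\qquad 2s\le m\le2.01s\le n .
\end{equation}
Also $M\le e^{s/8}/2+1\le e^s/2+e^s/2=e^s$.

\subsection{Probabilistic tools}
We use four facts. Let $\bar\Phi(y)=P(\xi\ge y)$ for a standard Gaussian $\xi$.
\begin{itemize}
\item[(P1)] If $Y$ is a centered Gaussian of variance at most $\sigma^2$ and $y>0$, then $P(Y\ge y)\le e^{-y^2/(2\sigma^2)}$.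
\item[(P2)] $\bar\Phi(y)\ge\frac16e^{-y^2}$ for $y\ge2$. Indeed, integrating the density over $[y,y+1]$ gives $\bar\Phi(y)\ge(2\pi)^{-1/2}e^{-(y+1)^2/2}$; moreover $(y+1)^2/2\le y^2+\frac12$ for $y\ge2$, and $(2\pi e)^{-1/2}>\frac16$.
\item[(P3)] \emph{Slepian's lemma.} Let $(Z_a)_{a\in I}$ and $(Z'_a)_{a\in I}$ be centered Gaussian vectors with $\operatorname{Var}Z_a=\operatorname{Var}Z'_a$ for all $a$ and $\operatorname{Cov}(Z_a,Z_b)\le\operatorname{Cov}(Z'_a,Z'_b)$ for all $a\ne b$. Then $P(\max_a Z_a\le u)\le P(\max_a Z'_a\le u)$ for all real $u$.
\item[(P4)] \emph{Hoeffding's inequality} for sampling without replacement \cite{Hoeffding}. If $k$ elements are drawn without replacement from a finite set in which a fraction $\theta$ of the elements is marked, and $Y$ counts the marked elements drawn, then $P(|Y-\theta k|\ge\varepsilon k)\le2e^{-2k\varepsilon^2}$ for $\varepsilon>0$.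
\end{itemize}

\subsection{Candidates that are far apart}
Near-independence requires candidates that are far from each other and, since the function is odd, far from each other's complements. We first find such sets of colors.

\begin{lemma}\label{lem:code}
There are $s$-sets $S_1,\dots,S_M\subseteq[2s]$ with $s/2\le|S_a\triangle S_b|\le3s/2$ for all $a\ne b$.
\end{lemma}

\begin{proof}
For $s$-sets $S,T\subseteq[2s]$ we have $|S\triangle T|=2s-2|S\cap T|$, so $|S\triangle T|\in[s/2,3s/2]$ if and only if $\bigl||S\cap T|-s/2\bigr|\le s/4$. Say that $S$ \emph{excludes} $T$ if this fails; $S$ excludes itself. By (P4) with $k=s$, $\theta=\frac12$, $\varepsilon=\frac14$, each $S$ excludes at most a fraction $2e^{-s/8}$ of all $s$-sets. Choose sets one at a time, each not excluded by the earlier ones. After $k\le M-1<e^{s/8}/2$ choices the excluded fraction is at most $2ke^{-s/8}<1$, so another choice is possible.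
\end{proof}

Call $\kappa:V\to[m]$ \emph{balanced} if $|\kappa^{-1}(S)|<n/2+h+t$ for every $s$-set $S\subseteq[m]$. If $\kappa$ is not balanced, some union of $s$ classes lies in $\mathcal U_1$. If it is balanced, distances between sets of colors transfer to distances between their preimages.

\begin{lemma}\label{lem:bal}
For each balanced $\kappa$ there are sets $A_1,\dots,A_M\subseteq V$, determined by $\kappa$ alone, each of the form $\kappa^{-1}(S)$ with $|S|=s$, such that $|A_a|\ge n/2-h$ for all $a$ and $0.24n\le|A_a\triangle A_b|\le0.76n$ for all $a\ne b$.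
\end{lemma}

\begin{proof}
Let $\beta_i=|\kappa^{-1}(i)|-n/m$, so $\sum_i\beta_i=0$, and let $\tau$ be the sum of the $s$ largest $\beta_i$. Since $\kappa$ is balanced,
\[
\tau<\frac n2+h+t-\frac{sn}m=\frac{jn}{2m}+h+t\le2h+t\le D .
\]
Let $\Sigma$ be the sum of the positive $\beta_i$ and $P$ their number. We claim $\tau\ge\Sigma/3$. If $P\le s$, then $\tau$ consists of all positive terms and the $s-P$ largest of the $m-P$ nonpositive terms. The nonpositive terms sum to $-\Sigma$, so these $s-P$ terms sum to at least $-\frac{s-P}{m-P}\Sigma\ge-\frac12\Sigma$, because $2(s-P)\le m-P$; thus $\tau\ge\Sigma/2$. If $P>s$, then $\tau\ge\frac sP\Sigma\ge\frac sm\Sigma\ge\Sigma/3$. Hence $\Sigma\le3D$, and since every partial sum of the $\beta_i$ lies in $[-\Sigma,\Sigma]$, (A1) gives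
\begin{equation}\label{eq:equi}
\bigl||\kappa^{-1}(T)|-|T|\,n/m\bigr|\le3D\le0.0075n\qquad\text{for all }T\subseteq[m].
\end{equation}

Let $J$ be the set of the $j$ least used colors, ties broken by index. Then $|\kappa^{-1}(J)|\le jn/m\le2h$. Identify $[m]\setminus J$ with $[2s]$ in increasing order. Let $S_a^*$ be whichever of $S_a$ and $[2s]\setminus S_a$ has the larger preimage ($S_a$ in case of a tie), and let $A_a=\kappa^{-1}(S_a^*)$. The two preimages partition $V\setminus\kappa^{-1}(J)$, so $|A_a|\ge(n-2h)/2$. For $a\ne b$ the number $|S_a^*\triangle S_b^*|$ is $|S_a\triangle S_b|$ or $2s-|S_a\triangle S_b|$, so it lies in $[s/2,3s/2]$. As $A_a\triangle A_b=\kappa^{-1}(S_a^*\triangle S_b^*)$, \eqref{eq:equi} and \eqref{eq:basic} give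
\[
0.24n\le\frac{n}{4.02}-0.0075n\le|A_a\triangle A_b|\le\frac{3n}4+0.0075n\le0.76n .\qedhere
\]
\end{proof}

\subsection{The Gaussian polynomial}
For $A\subseteq V$ let $x_A\in\{\pm1\}^V$ be $+1$ on $A$ and $-1$ off $A$. With independent standard Gaussians $g_{i_1\dots i_d}$ define
\[
F(A)=n^{-d/2}\sum_{(i_1,\dots,i_d)\in[n]^d}g_{i_1\dots i_d}\,x_A(i_1)\cdots x_A(i_d).
\]
Since $x_{A^c}=-x_A$ and $d$ is odd, $F$ is odd. The variables $F(A)$ are centered and jointly Gaussian, and
\[
E\,F(A)F(B)=n^{-d}\Bigl(\sum_{i}x_A(i)x_B(i)\Bigr)^d=\rho(A,B)^d,\qquad \rho(A,B)=1-\frac{2|A\triangle B|}n .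
\]
In particular each $F(A)$ has variance $1$. Put $\eta=(3/5)^d$. Since $d\ge10\ln n$ and $10\ln(5/3)>5$, we have $\eta\le n^{-5}$.

\begin{lemma}\label{lem:cov}
Let $\kappa$ be balanced, with sets $A_a$ as in Lemma~\ref{lem:bal}.
\begin{itemize}
\item[(a)] If $B\in N(A_a)$, then $\operatorname{Var}\bigl(F(A_a)-F(B)\bigr)\le4dD/n$.
\item[(b)] If $a\ne b$, $B\in N(A_a)$ and $B'\in N(A_b)$, then $|E\,F(B)F(B')|\le\eta$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Here $\rho=\rho(A_a,B)$ satisfies $0\le1-2D/n\le\rho\le1$, so the variance is $2(1-\rho^d)=2(1-\rho)(1+\rho+\dots+\rho^{d-1})\le2d(1-\rho)\le4dD/n$.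

(b) By Lemma~\ref{lem:bal}, $|\rho(A_a,A_b)|\le0.52$. The sizes $|B\triangle B'|$ and $|A_a\triangle A_b|$ differ by at most $2D$, so $|\rho(B,B')|\le0.52+4D/n\le0.53\le3/5$ by (A1).
\end{proof}

The events ``$A_a$ is robust'' involve whole balls and are only approximately independent, while we need failure probabilities below $n^{-n}$. We therefore separate the value at the center from the largest drop in the ball:
\[
Z_a=F(A_a),\qquad L_a=\max_{B\in N(A_a)}\bigl(F(A_a)-F(B)\bigr).
\]
If $Z_a\ge u$ and $L_a<u$, then $F(B)\ge Z_a-L_a>0$ for all $B\in N(A_a)$, so $A_a\in\mathcal U_2(F)$. Let $K=n^2$, so $K\le M/2$ by (A2). If no $A_a$ lies in $\mathcal U_2(F)$, then every $a$ has $L_a\ge u$ or $Z_a<u$, so one of the following events occurs: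
\begin{itemize}
\item $E_1(\kappa)$: at least $K$ indices $a$ have $L_a\ge u$;
\item $E_2(\kappa)$: at least $M-K$ indices $a$ have $Z_a<u$.
\end{itemize}
The bound below for a single large drop would be only $e^{-1}$; asking for $K=n^2$ simultaneous drops raises it to the power $n^2$, which beats the number of colorings, and it costs little in $E_2(\kappa)$ because $M$ is much larger than $K$.

\subsection{The two bad events}

\begin{lemma}\label{lem:E1}
For each balanced $\kappa$, $P(E_1(\kappa))\le e^{-n^2}$.
\end{lemma}

\begin{proof}
Fix distinct indices $a_1,\dots,a_K$ and sets $B_k\in N(A_{a_k})$, and let $\delta_k=F(A_{a_k})-F(B_k)$. Instead of treating the $\delta_k$ as independent, we bound the single Gaussian $\sum_k\delta_k$. By Lemma~\ref{lem:cov}, $\operatorname{Var}\delta_k\le4dD/n$, and for $k\ne l$ the covariance of $\delta_k$ and $\delta_l$ is a sum of four terms of absolute value at most $\eta$. Since $K\eta\le n^{-3}\le dD/n$,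
\[
\operatorname{Var}\sum_k\delta_k\le\frac{4KdD}n+4K^2\eta\le\frac{8KdD}n .
\]
By (P1),
\[
P(\delta_k\ge u\text{ for all }k)\le P\Bigl(\sum_k\delta_k\ge Ku\Bigr)\le\exp\Bigl(-\frac{Ku^2n}{16dD}\Bigr).
\]
If $E_1(\kappa)$ occurs, this event occurs for some choice of indices and sets. There are at most $M^K\le e^{sK}$ choices of indices. A set $B\in N(A)$ is determined by $A\triangle B$, which can be listed as a word of length $D$ in $[n]$ and a blank symbol, so $|N(A)|\le(n+1)^D\le n^{2D}$, and there are at most $n^{2DK}$ choices of the $B_k$. By (A3),
\[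
P(E_1(\kappa))\le\exp\Bigl(K\Bigl(s+2D\ln n-\frac{u^2n}{16dD}\Bigr)\Bigr)\le e^{-K}.\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:E2}
For each balanced $\kappa$, $P(E_2(\kappa))\le2\exp(n^2s-n^4/2)$.
\end{lemma}

\begin{proof}
If $E_2(\kappa)$ occurs, then $\max_{a\in I}Z_a\le u$ for some set $I$ of $M-K\ge M/2$ indices, and there are $\binom MK\le M^K\le e^{n^2s}$ such sets. Fix $I$. The $Z_a$ have variance $1$ and pairwise covariances at most $\eta$ by Lemma~\ref{lem:cov}(b). We compare them with a vector in which all the dependence sits in one variable: let $Z'_a=\sqrt\eta\,\zeta+\sqrt{1-\eta}\,\xi_a$, with $\zeta$ and the $\xi_a$ independent standard Gaussians. The $Z_a'$ have variance $1$ and pairwise covariances exactly $\eta$, so (P3) applies. If $\zeta>-n^2$ and $Z'_a\le u$, then $\sqrt{1-\eta}\,\xi_a\le u+\sqrt\eta\,n^2\le u+n^{-1/2}\le u+1$, hence $\xi_a\le y$ for $y=2(u+1)$, because $1-\eta\ge\frac14$. By (P3), (P1), the independence of the $\xi_a$, (P2) (note $y\geq2$) and (A4),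
\begin{align*}
P\Bigl(\max_{a\in I}Z_a\le u\Bigr)&\le P(\zeta\le-n^2)+\bigl(1-\bar\Phi(y)\bigr)^{M/2}\\
&\le e^{-n^4/2}+\exp\Bigl(-\frac M{12}e^{-4(u+1)^2}\Bigr)\le e^{-n^4/2}+e^{-n^4}\le2e^{-n^4/2}.
\end{align*}
Summing over $I$ gives the claim.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:main}]
By \eqref{eq:basic} there are at most $m^n\le e^{n\ln n}$ colorings, and $n^2s\le n^3/800$. By Lemmas~\ref{lem:E1} and~\ref{lem:E2}, the probability that $E_1(\kappa)$ or $E_2(\kappa)$ occurs for some balanced $\kappa$ is at most
\[
e^{n\ln n-n^2}+2e^{n\ln n+n^3/800-n^4/2}\le e^{-n}+2e^{-n^4/4}<1,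
\]
where we used $\ln n\le n-1$ and $n\ln n+n^3/800\le2n^3\le n^4/4$. Fix a realization of $F$ for which none of these events occurs. The hypergraph $\mathcal U(F)$ is $t$-intersecting by Lemma~\ref{lem:odd}, and its edges have at least $n/2-h\ge399n/800\ge399s\ge s+1$ vertices. Every $m$-coloring $\kappa$ has an edge of the form $\kappa^{-1}(S)$ with $|S|=s$: in $\mathcal U_1$ if $\kappa$ is not balanced, and among the $A_a$, in $\mathcal U_2(F)$, if it is. By (F1), no $m$-coloring is $(s+1)$-strong.
\end{proof}

\section{Choice of parameters: proof of Theorem~\ref{thm:lower}}\label{sec:param}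

Take $d$ of order $\ln n$. Then (A3) asks roughly for $u^2n\ge C\,D^2\ln^2n$ with a constant $C$, and (A2), (A4) ask for $\ln n$ and $u^2$ to be at most small multiples of $s$. For $j=0$ the radius $D=2t$ does not depend on $n$, so $u=1$ and $n=t^3$ will do, and the only restriction is that $t$ be at most exponential in $s$; this is part (b). For $j\ge1$ the radius $D\approx jn/(2s)+2t$ grows with $n$. The ratio $D^2/n$ is smallest for $n$ of order $st/j$, where it is of order $tj/s$, and with the largest allowed $u^2$, of order $s$, the condition becomes an upper bound of order $s^2/\ln^2s$ on $tj$; this is part (a).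

Let $c\ge c_0$, so $s\ge10^{11}$. Recall $M\ge e^{s/8}/2$. Let $d$ be the least odd integer with $d\ge10\ln n$; then $d\le10\ln n+2\le11\ln n$, since $\ln n\ge2$ for both choices of $n$ below. From $\ln s\le\sqrt s$ and $\sqrt s\ge200$ we get
\begin{equation}\label{eq:num}
\ln s\le s/200,\qquad 12\ln s+\ln24\le12\sqrt s+4\le s/16 .
\end{equation}

\begin{proof}[Proof of (b)]
Since $s\le e^{c/200}$ by \eqref{eq:num}, monotonicity allows us to assume $t\ge s$. Also $t\le e^{(s+1)/200}\le e^{s/100}$. Apply Proposition~\ref{prop:main} with $j=0$, so $h=0$ and $D=2t$, and with $n=t^3$, $u=1$.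

(A1) reads $2t\le t^3/400$, that is, $t^2\ge800$.

(A2): $n^2=t^6\le e^{0.06s}\le e^{s/8}/4\le M/2$, because $0.065s\ge\ln4$.

(A3): the right side is $s+4t\ln n+1\le6t\ln n$, and the left side is at least $t^3/(16\cdot11\ln n\cdot2t)$. So it suffices that $t^3\ge16\cdot11\cdot2\cdot6\,t^2\ln^2n=2112\,t^2\ln^2n$. As $\ln n=3\ln t$, this says $t\ge19008\ln^2t$, which follows from \eqref{eq:log}.

(A4): $4(u+1)^2=16$ and $n^4=t^{12}\le e^{0.12s}\le e^{s/8}/(24e^{16})\le\frac M{12}e^{-16}$, because $0.005s\ge16+\ln24$.

Hence $\chi(t,c)\ge2s+1=2c-1$.
\end{proof}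

\begin{proof}[Proof of (a)]
Let $t\ge s$, $j\ge1$ and $tj\le10^{-8}s^2/\ln^2s$. Then $j\le10^{-8}s\le s/100$ and $t\le s^2$. Take $n=\lfloor st/j\rfloor$ and $u=\sqrt s/8-1$. Since $st/j\ge10^8s$, we have $st/(2j)\le n\le st\le s^3$ and $\ln n\ge2$; since $\sqrt s\ge40$, we have $u\ge\sqrt s/10$. Moreover
\[
2s+2\le2t+2\le D\le\frac{jn}{m}+2+2t\le\frac{jn}{2s}+2+2t\le\frac t2+2+2t\le5t,
\]
where the lower bound uses $h\ge1$. The key estimate is
\begin{equation}\label{eq:key}
D^2\le\frac{sn}{475200\ln^2s}.
\end{equation}
Indeed $D^2\le25t^2$ and $sn\ge s^2t/(2j)$, so \eqref{eq:key} holds if $tj\le s^2/(50\cdot475200\ln^2s)$, and $50\cdot475200=23\,760\,000<10^8$.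

(A1): $sD\le D^2\le sn/475200$, so $D\le n/400$.

(A2): $n^2\le s^6\le e^{s/8}/4\le M/2$ by \eqref{eq:num}.

(A3): since $s+1\le D\ln n$, the right side is at most $3D\ln n$. The left side is at least $sn/(100\cdot16\cdot11\,D\ln n)$. So it suffices that $D^2\le sn/(52800\ln^2n)$, and this follows from \eqref{eq:key}, because $\ln n\le3\ln s$ and $9\cdot52800=475200$.

(A4): $4(u+1)^2=s/16$, and $\frac M{12}e^{-s/16}\ge e^{s/16}/24\ge s^{12}\ge n^4$ by \eqref{eq:num}.

Hence $\chi(t,c)\ge2s+j+1=2c-1+j$.
\end{proof}

\section{Upper bounds from random colorings}\label{sec:upper}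

Color the vertices at random with $2s+j$ colors. The union of $s$ given classes contains each vertex with probability $s/(2s+j)<\frac12$, and we need to know that such a random set rarely contains an edge of a $t$-intersecting hypergraph. For $0<p\le\frac12$ let $\mu_p$ be the probability measure on $2^{[n]}$ under which each element is included independently with probability $p$; put $q=1-p$ and $r=p/q\le1$. A family $\mathcal A\subseteq2^{[n]}$ is an \emph{up-set} if it contains every superset of each of its members. We want $\mu_p(\mathcal F)\le r^t$ for a $t$-intersecting up-set $\mathcal F$. Induction on $n$ splits $\mathcal F$ into two sections, and the useful information relates one section to the other; so we prove a statement about two families.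

\begin{lemma}\label{lem:cross}
Let $t\in\mathbb Z$ and let $\mathcal A,\mathcal B\subseteq2^{[n]}$ be up-sets with $|A\cap B|\ge t$ for all $A\in\mathcal A$, $B\in\mathcal B$. Then $\mu_p(\mathcal A)\mu_p(\mathcal B)\le r^{2t}$.
\end{lemma}

\begin{proof}
For $t\le0$ we have $r^{2t}\ge1$. We induct on $n$, for all $t$ at once, and assume $t\ge1$. For $n=0$ one of the families is empty, since $|\emptyset\cap\emptyset|<t$. For $n\ge1$ let $\mathcal A_0=\{A\in\mathcal A:n\notin A\}$ and $\mathcal A_1=\{A\setminus\{n\}:n\in A\in\mathcal A\}$, and define $\mathcal B_0,\mathcal B_1$ in the same way from $\mathcal B$. These are up-sets in $2^{[n-1]}$, and $\mathcal A_0\subseteq\mathcal A_1$, $\mathcal B_0\subseteq\mathcal B_1$ because $\mathcal A,\mathcal B$ are up-sets. Let $a_0\le a_1$ and $b_0\le b_1$ be their measures, so $\mu_p(\mathcal A)=qa_0+pa_1$ and $\mu_p(\mathcal B)=qb_0+pb_1$. Deleting $n$ shrinks $A\cap B$ only if $n$ lies in both sets. So the pairs $(\mathcal A_0,\mathcal B_1)$ and $(\mathcal A_1,\mathcal B_0)$ satisfy the hypothesis with $t$, and $(\mathcal A_1,\mathcal B_1)$ with $t-1$. By induction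 $a_0b_1\le r^{2t}$, $a_1b_0\le r^{2t}$, and $y=a_1b_1$ satisfies $y\le r^{2t-2}$.

If $y\le r^{2t}$, then $\mu_p(\mathcal A)\mu_p(\mathcal B)\le a_1b_1\le r^{2t}$. Otherwise $r^{2t}<y\le r^{2t-2}$, so $a_1,b_1>0$ and $\mu_p(\mathcal A)\mu_p(\mathcal B)$ is at most
\[
\Bigl(\frac{qr^{2t}}{b_1}+pa_1\Bigr)\Bigl(\frac{qr^{2t}}{a_1}+pb_1\Bigr)=\phi(y),\qquad \phi(y)=\frac{q^2r^{4t}}y+2pqr^{2t}+p^2y .
\]
The function $\phi$ is convex on $(0,\infty)$, so on an interval it is at most its larger endpoint value. Now $\phi(r^{2t})=r^{2t}(q+p)^2=r^{2t}$ and $\phi(r^{2t-2})=r^{2t}(qr+p/r)^2=r^{2t}(p+q)^2=r^{2t}$.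
\end{proof}

The last line explains the base $r$: to prove a bound $b^{2t}$ in this way one needs $qb+p/b\le1$, that is, $(b-1)(qb-p)\le0$, and $b=p/q$ is the smallest solution.

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Let $H$ be $t$-intersecting on $V=[n]$. If $H$ has at most one edge, $c\le2c-2+j$ colors suffice by (F2). Otherwise let $\mathcal F$ be the up-set of all sets containing an edge. By (F2), all edges have at least $t\ge c$ vertices and $|A\cap B|\ge t$ for all $A,B\in\mathcal F$. Color the vertices independently and uniformly with $m=2s+j$ colors. For a fixed $s$-set $S$ of colors, $\kappa^{-1}(S)$ has distribution $\mu_p$ with $p=s/m<\frac12$ and $r=s/(s+j)$. Lemma~\ref{lem:cross} with $\mathcal A=\mathcal B=\mathcal F$ gives $P(\kappa^{-1}(S)\in\mathcal F)\le r^t$. The expected number of $S$ with $\kappa^{-1}(S)\in\mathcal F$ is at most $\binom{2s+j}sr^t<1$, so some coloring has no such $S$, and it is $c$-strong by (F1).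

For the special cases we use $\ln(1+x)\ge x/(1+x)$ with $x=j/s$, which gives $r^t\le e^{-tj/(s+j)}$.

(i) Take $j=1$. Then $t\ge(2\ln2)c(c-1)\ge c$. The equal coefficients $\binom{2s+1}s$ and $\binom{2s+1}{s+1}$ have sum less than $2^{2s+1}$, so $\binom{2s+1}s<4^s$, and $r^t\le e^{-t/(s+1)}\le e^{-(2\ln2)s}=4^{-s}$.

(ii) Here $t\ge5s^2/j\ge5s\ge c$, $\binom{2s+j}s<2^{3s}<e^{2.08s}$, and $r^t\le e^{-tj/(2s)}\le e^{-2.5s}$.
\end{proof}

\begin{remark}
For $j=0$ we have $r=1$ and the lemma gives nothing, so this method cannot reach $2c-2$ colors; Theorem~\ref{thm:lower}(b) shows that for $c\geq c_0$ and $t\le e^{c/200}$ no method can. For fixed $t\ge c$ the product $\binom{2s+j}sr^t\le(2s+j)^s\bigl(s/(s+j)\bigr)^{s+1}$ tends to $0$ as $j\to\infty$, so $\chi(t,c)$ is finite. For $t\le s$ the product is at least $\bigl((2s+j)/s\bigr)^s\bigl(s/(s+j)\bigr)^s>1$, so the argument says nothing about $t=c-1$.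
\end{remark}

\begin{proof}[Proof of Corollary~\ref{cor:both}]
Part (i) combines Theorem~\ref{thm:lower}(b) and Theorem~\ref{thm:upper}(i). In (ii), the lower bound is Theorem~\ref{thm:lower}(a) with $j$ equal to the floor if the floor is at least $1$, and Theorem~\ref{thm:lower}(b) otherwise. The upper bound is Theorem~\ref{thm:upper}(ii) with $j=\lceil5s^2/t\rceil$, where $1\le j\le s$ because $5s^2/t\le s^2/(s+1)<s$.
\end{proof}

\section{The case $c=3$}\label{sec:three}

We follow the proof of $\chi(2,2)\le2$ in Proposition~\ref{prop:two}. There the labels $\pm1$ were the vertices of a $0$-sphere, the group of order $2$ exchanged the colors, and connectedness of the cube gave the contradiction. Four colors have three splits into pairs. The six pairs will be the vertices $\pm e_\alpha$ of an octahedron, a $2$-sphere; the group becomes $\Gamma=\mathbb F_2^2$; and connectedness is replaced by $2$-connectedness (the homotopy groups $\pi_0,\pi_1,\pi_2$ are trivial).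

A nonzero linear functional $\alpha:\Gamma\to\mathbb F_2$ is determined by its kernel, so there are three of them. Let $W=\mathbb R^3$ have basis $e_\alpha$ indexed by them, and let $g\in\Gamma$ act linearly on $W$ by $e_\alpha\mapsto(-1)^{\alpha(g)}e_\alpha$. A map $\psi$ between spaces with $\Gamma$-actions is \emph{equivariant} if $\psi(gx)=g\psi(x)$ for all $g$ and $x$.

\subsection{The topological obstruction}
We recall the facts needed, with all cohomology taken over $\mathbb F_2$. If $\Gamma$ acts freely on a CW complex $E$, permuting cells, then $\xi_E=(E\times W)/\Gamma\to E/\Gamma$ is a real vector bundle of rank $3$. The Stiefel--Whitney classes $w_i$ of vector bundles are natural under restriction; for a sum of three line bundles, $w_3$ is the product of their classes $w_1$; and $w_3=0$ for a bundle of rank $3$ with a nowhere-zero section. If $E$ is contractible, then $B=E/\Gamma$ is homotopy equivalent to $\mathbb{RP}^\infty\times\mathbb{RP}^\infty$, so $H^*(B)=\mathbb F_2[x,y]$ with $x,y$ of degree $1$; moreover $H^1(B)=\operatorname{Hom}(\Gamma,\mathbb F_2)$, and the line bundle $(E\times\mathbb Re_\alpha)/\Gamma$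 has $w_1=\alpha$.

\begin{lemma}\label{lem:BU}
Let $X$ be a $2$-connected CW complex of dimension $3$ on which $\Gamma$ acts by permuting cells, no cell being mapped to itself by any $g\ne0$. Then there is no continuous equivariant map $X\to W\setminus\{0\}$.
\end{lemma}

\begin{proof}
Such a map $\psi$ gives the nowhere-zero section $[x]\mapsto[x,\psi(x)]$ of $\xi_X$, so $w_3(\xi_X)=0$. We show $w_3(\xi_X)\ne0$.

Enlarge $X=X_3$ to a contractible complex as follows. Given a $(k-1)$-connected $k$-dimensional $X_k$ with a free action, choose maps $\gamma:S^k\to X_k$ generating $\pi_k(X_k)$ and attach four $(k+1)$-cells along the maps $g\gamma$, $g\in\Gamma$, for each $\gamma$. The result $X_{k+1}$ is $k$-connected and $\Gamma$ permutes its cells freely. The union $E$ has trivial homotopy groups, hence is contractible, and $X/\Gamma$ is the $3$-skeleton of $B=E/\Gamma$. The cellular cochains of $B$ and $X/\Gamma$ agree in degrees at most $3$, so a $3$-cocycle of $B$ that is a coboundary on $X/\Gamma$ is a coboundary on $B$: the restriction $H^3(B)\to H^3(X/\Gamma)$ is injective. The bundle $\xi_E$ is the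 sum of three line bundles whose classes $w_1$ are the three nonzero elements $x$, $y$, $x+y$ of $H^1(B)$. Thus $w_3(\xi_E)=xy(x+y)\ne0$, and its restriction $w_3(\xi_X)$ is nonzero.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:three}}
Proposition~\ref{prop:complete}(a) gives $\chi(t,3)\ge4$. By monotonicity it suffices to prove $\chi(3,3)\le4$. Suppose that $H$ is $3$-intersecting and has no $3$-strong $4$-coloring. By (F2), $H$ has at least two edges, and $|e\cap e'|\ge3$ for all edges $e,e'$, equal or not. Adding isolated vertices, we may assume $V=[n]$ with $n\ge4$. We build an equivariant map forbidden by Lemma~\ref{lem:BU}.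

\medskip\noindent\emph{The labeling.} Use $\Gamma$ as the set of colors. For a nonzero functional $\alpha$ and $\varepsilon\in\mathbb F_2$ let $S_{\alpha,\varepsilon}=\{g:\alpha(g)=\varepsilon\}$. A pair $\{g,g'\}$ is a coset of $\{0,g+g'\}$, which is the kernel of some $\alpha$, so these are all six $2$-subsets of $\Gamma$. For $\kappa\in\Gamma^n$ call $(-1)^\varepsilon e_\alpha$ an \emph{admissible label} if $\kappa^{-1}(S_{\alpha,\varepsilon})$ contains an edge; by (F1) every $\kappa$ has one. In contrast with the case $c=2$, there may be several, and the choice must respect the symmetry. Let $\kappa+g$ be obtained by adding $g$ to all colors. Since $(\kappa+g)^{-1}(S_{\alpha,\varepsilon+\alpha(g)})=\kappa^{-1}(S_{\alpha,\varepsilon})$, the action of $g$ on $W$ maps admissible labels of $\kappa$ to admissible labels of $\kappa+g$. The action on $\Gamma^n$ is free, so we may choose an admissible label $\lambda(\kappa)$ for one $\kappa$ in each orbit and set $\lambda(\kappa+g)=g\lambda(\kappa)$.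

If $\lambda(\kappa')=-\lambda(\kappa)$, there are edges $e\subseteq\kappa^{-1}(S_{\alpha,\varepsilon})$ and $e'\subseteq\kappa'^{-1}(S_{\alpha,\varepsilon+1})$, and $\kappa,\kappa'$ differ at every vertex of $e\cap e'$. Call a set of colorings \emph{close} if any two of them differ at no more than two vertices. The labels of a close set contain no pair $\pm e_\alpha$, so there are signs $\sigma_\alpha$ such that all these labels lie in $\{\sigma_\alpha e_\alpha\}_\alpha$, where the linear form $z\mapsto\sum_\alpha\sigma_\alpha z_\alpha$ equals $1$. Therefore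
\begin{equation}\label{eq:close}
\text{a convex combination of the labels of a close set is nonzero.}
\end{equation}
This is the only use of $t\ge3$. It cannot be relaxed to $t\geq2$, since $\chi(2,3)\ge5$ by Proposition~\ref{prop:complete}(b).

\medskip\noindent\emph{The space.} Let $\Delta$ be the $3$-simplex of probability vectors $w$ on $\Gamma$, with action $(gw)(x)=w(x+g)$, and let $\Gamma$ act diagonally on $\Delta^n$. The cells of $\Delta^n$ are the products $R_1\times\dots\times R_n$ of faces, where a face $R_i$ is given by a nonempty subset of $\Gamma$; the vertices of this cell are the colorings $\kappa$ with $\kappa_i\in R_i$. Define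
\[
\varphi(w_1,\dots,w_n)=\sum_{\kappa\in\Gamma^n}\prod_{i=1}^nw_i(\kappa_i)\;\lambda(\kappa),
\]
the expected label of a random coloring in which vertex $i$ is colored independently according to $w_i$. It is continuous, and substituting $\kappa+g$ for $\kappa$ in the sum shows that it is equivariant. On a cell, $\varphi$ is a convex combination of the labels of the vertices of that cell.

The action on $\Delta^n$ is not free, as it fixes the point whose coordinates are all uniform. So let $X$ be the $3$-skeleton of $\Delta^n$. It is $2$-connected, because $\Delta^n$ is contractible and attaching cells of dimension at least $4$ does not change $\pi_i$ for $i\le2$. A cell of dimension at most $3<n$ has a factor $R_i$ that is a single vertex, and every $g\ne0$ moves it; so no such $g$ maps a cell of $X$ to itself.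

\medskip\noindent\emph{The map.} If a cell has at most two factors of positive dimension, its vertices form a close set, and $\varphi\ne0$ on it by \eqref{eq:close}. The other cells of $X$ have at least three factors of positive dimension and total dimension at most $3$, so they are cubes $Q$: products of three edges of $\Delta$ and $n-3$ vertices. The faces of $Q$ are of the first kind, so $\varphi\ne0$ on $\partial Q$. Opposite vertices of $Q$ differ at three vertices of $H$ and may carry opposite labels, so $\varphi$ may vanish inside $Q$ and has to be redefined there.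

We claim that $\varphi|_{\partial Q}:\partial Q\to W\setminus\{0\}$ is null-homotopic. Let $C$ be the simplicial complex on the eight vertices of $Q$ whose simplices are the sets containing no pair of opposite vertices. It is the join of four copies of $S^0$, one for each opposite pair, that is, the boundary of the $4$-dimensional cross-polytope, so $|C|\cong S^3$. Two vertices of $Q$ that are not opposite differ in at most two coordinates, so each simplex of $C$ is a close set, and by \eqref{eq:close} the map $\Lambda:|C|\to W$ that extends $\lambda$ affinely on simplices avoids $0$. For $w\in\partial Q$, the weights $\prod_iw_i(\kappa_i)$ are supported on the vertices of a square face of $Q$, which form a simplex of $C$; taking these weights as barycentric coordinates defines a continuous map $\iota:\partial Q\to|C|$, and $\varphi|_{\partial Q}=\Lambda\circ\iota$. Since $\partial Q\cong S^2$ and $\pi_2(S^3)=0$, the map $\iota$ is null-homotopic, and the claim follows.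

Choose one cube $Q$ in each $\Gamma$-orbit of cubes and a continuous extension $\psi_Q:Q\to W\setminus\{0\}$ of $\varphi|_{\partial Q}$. Define $\psi(gw)=g\,\psi_Q(w)$ for $w\in Q$, $g\in\Gamma$, and $\psi=\varphi$ on all cells that are not cubes. The four cubes $gQ$ are distinct, and on their boundaries the definition agrees with $\varphi$ because $\varphi$ is equivariant. So $\psi:X\to W\setminus\{0\}$ is well defined, continuous and equivariant, contradicting Lemma~\ref{lem:BU}. Hence $\chi(3,3)\le4$, and Theorem~\ref{thm:three} is proved. \qed

\begin{thebibliography}{9}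

\bibitem{DM}
\emph{Discrete Mathematics}, \texttt{https://daneshyari.com/article/preview/4647763.pdf}.

\bibitem{Hoeffding}
Hoeffding, 1963.

\end{thebibliography}
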